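\title{Equidistribution in $U(n-2)$ for even characters modulo a squarefree polynomial}

\begin{abstract}
Let $f$ be a squarefree polynomial of degree $n\ge 3$ over a finite field with $q$ elements. Each even, totally ramified character modulo $f$ determines, through the zeros of its $L$-function, a conjugacy class in the unitary group $U(n-2)$. We prove that these classes become equidistributed for Haar measure as $q\to\infty$, uniformly in $f$ and in the characteristic. For each fixed test function $p_\lambda\overline{p_\mu}$, a product of power sums and their conjugates, the error is $O(q^{-1/2})$. The exponent $1/2$ is optimal, and the result persists for characters with prescribed restriction to a subgroup of order $o(\sqrt q)$. The proof embeds the punctured projective line in a torus, builds a Tannakian category from its convolution powers, and shows that the resulting group is the full general linear group by a fourth-moment computation and two congruences modulo $p$.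
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $k$ be a finite field with $q$ elements and characteristic $p$, and let $\bar k$ be an algebraic closure. Let $f\in k[X]$ be monic and squarefree of degree $n$, let $B=k[X]/(f)$, and let $u\in B$ be the image of $X$. A character $\chi\colon B^\times\to\mathbb C^\times$ is a Dirichlet character modulo $f$, with $L$-function
\[
L(\chi,Y)=\sum_{g}\chi(g(u))\,Y^{\deg g},
\]
where $g$ runs over the monic polynomials prime to $f$. We ask how the zeros of $L(\chi,Y)$ are distributed as $\chi$ varies. The question takes its cleanest form in cohomological language.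

Fix a prime $\ell\ne p$ and a field isomorphism $\iota\colon\overline{\mathbb Q}_\ell\cong\mathbb C$, through which we view characters as $\overline{\mathbb Q}_\ell^\times$-valued and take absolute values in $\overline{\mathbb Q}_\ell$. Let $\mathbb B^\times$ be the Weil restriction of $\mathbb G_m$ from $B$ to $k$, so that $\mathbb B^\times(k)=B^\times$. The Lang torsor attaches to $\chi$ a lisse rank-one sheaf $\mathcal L_\chi$ on $\mathbb B^\times$ whose Frobenius trace at $x\in B^\times$ is $\chi(x)$. Write $\mathbb A^1[1/f]$ and $\mathbb P^1[1/f]$ for the affine and projective lines with the zeros $a_1,\dots,a_n\in\bar k$ of $f$ removed, and $j$ for the inclusion of the first in the second. Let $\mathcal L_{\chi(u-t)}$ be the pullback of $\mathcal L_\chi$ along $t\mapsto u-t$, a map $\mathbb A^1[1/f]\to\mathbb B^\times$. Over $\bar k$ it is a tensor product $\bigotimes_{i=1}^n\mathcal L_{\chi_i(a_i-t)}$ of Kummer sheaves attached to characters $\chi_1,\dots,\chi_n$.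

The character $\chi$ is \emph{even} if it is trivial on $k^\times$, and an even $\chi$ is \emph{totally ramified} if every $\chi_i$ is nontrivial. We write $\mathrm{TR}(k,f)$, or $\mathrm{TR}(k)$, for the set of even, totally ramified characters. For even $\chi$ the sheaf $j_*\mathcal L_{\chi(u-t)}$ is lisse at $\infty$. For $\chi\in\mathrm{TR}(k)$ its cohomology $H^1_c$ on $\mathbb P^1[1/f]\otimes_k\bar k$ is pure of weight one and of dimension
\[
N=n-2,
\]
and $H^2_c=0$; we recall the reasons in Section~\ref{sec:curve}. So there is a unique conjugacy class $\theta_{k,f,\chi}$ in the unitary group $U(N)$ with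
\[
\det\bigl(1-Y\sqrt q\,\theta_{k,f,\chi}\bigr)=\det\bigl(1-Y\operatorname{Frob}_k\,\big|\,H^1_c(\mathbb P^1[1/f]\otimes_k\bar k,\;j_*\mathcal L_{\chi(u-t)})\bigr).
\]
By Lemma~\ref{lem:L} below, $L(\chi,Y)=(1-Y)\det(1-Y\sqrt q\,\theta_{k,f,\chi})$. The zero at $Y=1$ is forced by evenness, and $\theta_{k,f,\chi}$ records the remaining zeros; in particular it does not depend on $\ell$ or $\iota$.

Let $U(N)^\#$ be the space of conjugacy classes of $U(N)$, with the image of the Haar probability measure. The following is Conjecture~6.3 of \cite{KR}.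

\begin{quote}
\emph{Fix $n\ge3$. Let $(k_i,f_i)$ be a sequence in which $k_i$ is a finite field, of any characteristic, and $f_i\in k_i[X]$ is monic and squarefree of degree $n$. If the real numbers $\#k_i$ tend to $\infty$, then the collections $\{\theta_{k_i,f_i,\chi}\}_{\chi\in\mathrm{TR}(k_i,f_i)}$ become equidistributed in $U(n-2)^\#$.}
\end{quote}

\subsection{Results}

For a partition $\lambda=(\lambda_1,\lambda_2,\dots)$ and an endomorphism $g$ of a finite-dimensional vector space, put $p_\lambda(g)=\prod_i\operatorname{tr}(g^{\lambda_i})$; for the empty partition, $p_\emptyset=1$.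

\begin{theorem}\label{thm:main}
For $n\ge3$ and partitions $\lambda,\mu$ there is a constant $c=c(n,\lambda,\mu)$ such that, for every finite field $k$ with $q\ge 2n+2$ and every squarefree monic $f\in k[X]$ of degree $n$,
\[
\Bigl|\frac1{\#\mathrm{TR}(k)}\sum_{\chi\in\mathrm{TR}(k)}p_\lambda(\theta_{k,f,\chi})\,\overline{p_\mu(\theta_{k,f,\chi})}-\int_{U(N)}p_\lambda\overline{p_\mu}\,dg\Bigr|\le c\,q^{-1/2}.
\]
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture above holds for every $n\ge3$.
\end{corollary}

\begin{proof}
The span of the functions $p_\lambda\overline{p_\mu}$ on the compact space $U(N)^\#$ is an algebra that contains $1$ and is stable under complex conjugation. It separates points: by Newton's identities the power sums $\operatorname{tr}(g^a)$ determine the characteristic polynomial of $g$, which determines the class of a unitary matrix. By the Stone--Weierstrass theorem the span is dense in the continuous functions, so convergence of averages on the span, given by Theorem~\ref{thm:main}, implies it for all continuous functions.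
\end{proof}

Even characters are the characters of the group $B^\times/k^\times$, so they can be restricted to its subgroups.

\begin{theorem}\label{thm:more}
Let $n\ge 3$ and let $k,f$ be as above.
\begin{enumerate}
\item[(a)] Let $H\subset B^\times/k^\times$ be a subgroup with $\#H\le(q-1)/(2n)$ and let $\eta$ be a character of $H$. The average of $p_\lambda(\theta_{k,f,\chi})\overline{p_\mu(\theta_{k,f,\chi})}$ over $\{\chi\in\mathrm{TR}(k):\chi|_H=\eta\}$ equals $\int_{U(N)}p_\lambda\overline{p_\mu}\,dg+O_{n,\lambda,\mu}(\#H\,q^{-1/2})$. So equidistribution holds on such families whenever $\#H=o(\sqrt q)$.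
\item[(b)] The average of $\operatorname{tr}\theta_{k,f,\chi}$ over $\mathrm{TR}(k)$ is $-q^{-1/2}+O_n(q^{-1})$, whereas the Haar average of the trace is $0$. So the exponent $1/2$ in Theorem~\ref{thm:main} is optimal for every sequence $(k,f)$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:curve} turns the family of characters into Fourier analysis on a torus. Section~\ref{sec:moments} computes the low moments by hand, which proves Theorem~\ref{thm:more}(b) and explains why $U(N)$ is the group to expect; it then works out the case $n=3$ and gives the plan of the proof, which fills the remaining sections.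

\subsection{Conventions}

Throughout, $n\ge3$, $N=n-2\ge1$ and $d=n-1\ge2$. We write $k_m\subset\bar k$ for the extension of degree $m$ of $k$, and $\mathcal A=\{a_1,\dots,a_n\}$. Frobenius means geometric Frobenius. We fix the square root $q^{1/2}\in\overline{\mathbb Q}_\ell$ with $\iota(q^{1/2})>0$ and use its $m$-th power over $k_m$; the half Tate twist $(1/2)$ multiplies $\operatorname{Frob}_k$ by $q^{-1/2}$. We write $\mathrm{TR}(k_m)=\mathrm{TR}(k_m,f)$, and a \emph{totally ramified character}, with no field named, is an element of $\mathrm{TR}(k_m)$ for some $m$. Every statement about $(k,f)$ applies to $(k_m,f)$ as well.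

\section{The curve in the torus}\label{sec:curve}

\subsection{The torus $T$ and the curve $C$}

Let $T=\mathbb B^\times/\mathbb G_m$, a torus of dimension $d$. By Hilbert's Theorem~90, $T(k)=B^\times/k^\times$, so even characters are the characters of $T(k)$. Evaluation $g(u)\mapsto(g(a_1),\dots,g(a_n))$ identifies $B\otimes_k\bar k$ with $\bar k^n$; this uses that $f$ is squarefree. In the resulting homogeneous coordinates $z_1,\dots,z_n$ on the space of lines $\mathbb P(B)=\mathbb P^{n-1}$, the torus $T$ is the open set where all $z_i\ne0$. Let $\gamma_i\colon\mathbb G_m\to T_{\bar k}$ send $s$ to the class of the tuple with $s$ in place $i$ and $1$ elsewhere.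

The map $[t:s]\mapsto[su-t]$ embeds $\mathbb P^1$ in $\mathbb P(B)$ as a line. It sends $t$ to $[u-t]$ and $\infty$ to $[1]$, and the line meets the hyperplane $z_i=0$ at $a_i$. So
\[
C=\mathbb P^1[1/f]
\]
is a closed curve in $T$, and $\infty\in C$ is the identity $1\in T$. We regard points of $C$ as points of $T$ and multiply them in $T$. Identify $B$ with the space of polynomials of degree at most $d$, and for $1\le r\le d$ let $W_r\subset T$ be the closed subvariety of classes of polynomials of degree at most $r$ that are prime to $f$.

\begin{lemma}\label{lem:sym}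
For $1\le r\le d$ the product map $C^r\to T$ is finite with image $W_r$, and its geometric fibers over $W_r$ are the $S_r$-orbits. We have $W_1=C$ and $W_d=T$, and $W_N$ is the hyperplane section $\sum_ic_iz_i=0$ of $T$, where $c_i=1/f'(a_i)\neq0$.
\end{lemma}

\begin{proof}
The map $(\mathbb P^1)^r\to\mathbb P(B)$ sending $([t_i:s_i])_i$ to the class of $\prod_i(s_iX-t_i)$ has as image the classes of polynomials of degree at most $r$. By unique factorization its geometric fibers are the $S_r$-orbits, so it is proper with finite fibers, hence finite. A product is nonzero at every $a_j$ exactly when each factor is, so the preimage of $T$ is $C^r$, and there the map is the product map. By Lagrange interpolation, the polynomial of degree at most $n-1$ with values $z_i$ at $a_i$ has $\sum_iz_i/f'(a_i)$ as its coefficient of $X^{n-1}$; this gives the equation of $W_N$.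
\end{proof}

\subsection{Characters}

For a connected commutative algebraic group $G$ over $k$, the Lang map $x\mapsto \operatorname{Frob}(x)x^{-1}$ is a finite \'etale Galois covering of $G$ with group $G(k)$. A character $\chi$ of $G(k)$ thus gives a lisse rank-one sheaf $\mathcal L_\chi$, normalized to have trace $\chi(x)$ at $x\in G(k)$. It is multiplicative, $\operatorname{mult}^*\mathcal L_\chi\cong\mathcal L_\chi\boxtimes\mathcal L_\chi$. It is functorial, $\phi^*\mathcal L_\chi\cong\mathcal L_{\chi\circ\phi}$ for a homomorphism $\phi$; in particular $\operatorname{inv}^*\mathcal L_\chi\cong\mathcal L_{\bar\chi}\cong\mathcal L_\chi^\vee$. Over $k_m$ it becomes $\mathcal L_{\chi\circ\operatorname{Nm}}$, with $\operatorname{Nm}\colon G(k_m)\to G(k)$ the norm. For $G=\mathbb G_m$ these are the Kummer sheaves; for $\chi\neq1$ they are tamely and nontrivially ramified at $0$ and $\infty$, and $R\Gamma_c(\mathbb G_{m,\bar k},\mathcal L_\chi)=0$.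

Let $\chi$ be even. By functoriality the sheaf $\mathcal L_\chi$ on $\mathbb B^\times$ is the pullback of the sheaf $\mathcal L_\chi$ on $T$, and from now on $\mathcal L_\chi$ denotes the latter. Its restriction to the smooth curve $C$ is lisse and extends $\mathcal L_{\chi(u-t)}$, so $j_*\mathcal L_{\chi(u-t)}=\mathcal L_\chi|_C$. If $f$ splits over $k_m$, then $T(k_m)=(k_m^\times)^n/k_m^\times$ and $\chi\circ\operatorname{Nm}=(\chi_1,\dots,\chi_n)$ for characters $\chi_i$ of $k_m^\times$ with $\prod_i\chi_i=1$. Then $\gamma_i^*\mathcal L_\chi\cong\mathcal L_{\chi_i}$, and since $[u-t]=\prod_i\gamma_i(a_i-t)$, these are the $\chi_i$ of the introduction.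

\begin{lemma}\label{lem:chars}
Write $B=\prod_jB_j$ with $B_j=k[X]/(f_j)$ and $f_j$ the irreducible factors of $f$. Let $\chi$ be a character of $T(k)$.
\begin{enumerate}
\item[(a)] If $f_j(a_i)=0$, then $\chi_i=1$ if and only if $\chi$ is trivial on the image of $B_j^\times$. In particular, if $\chi\ne1$ then some $\chi_i\neq1$.
\item[(b)] If $\chi\ne1$, then $R\Gamma_c(T_{\bar k},\mathcal L_\chi)=0$.
\item[(c)] We have $\#T(k)\ge(q-1)^d$, and at most $n\,\#T(k)/(q-1)$ characters of $T(k)$ lie outside $\mathrm{TR}(k)$. If $q\ge2n+1$, then $\#\mathrm{TR}(k)\ge\frac12\#T(k)$.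
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The generator of $\operatorname{Gal}(k_m/k)$ acts on $B\otimes_kk_m=k_m^n$ by raising the coordinates to the $q$-th power and permuting them as it permutes the roots. Take the tuple with $s$ in place $i$ and $1$ elsewhere. Its norm has coordinate $1$ at the roots of the $f_{j'}$ with $j'\ne j$, and coordinate $\operatorname{Nm}_{k_m/k(a_i)}(s)$ at $a_i$. So $\chi_i$ is the composite of the surjective norm $k_m^\times\to k(a_i)^\times\cong B_j^\times$ with $\chi|_{B_j^\times}$. The groups $B_j^\times$ generate $B^\times$, which gives the last claim.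

(b) The cocharacters $\gamma_1,\dots,\gamma_d$ give an isomorphism $\mathbb G_m^d\cong T_{\bar k}$ under which $\mathcal L_\chi$ is $\mathcal L_{\chi_1}\boxtimes\dots\boxtimes\mathcal L_{\chi_d}$. Some $\chi_i$ is nontrivial and $\prod_{i\le n}\chi_i=1$, so some $\chi_i$ with $i\le d$ is nontrivial. Apply the K\"unneth formula.

(c) With $d_j=\deg f_j$ we have $\#T(k)=\prod_j(q^{d_j}-1)/(q-1)\ge(q-1)^{n-1}$. If $f$ is reducible, $B_j^\times$ meets $k^\times$ trivially, so its image in $T(k)$ has order $q^{d_j}-1\ge q-1$; at most $\#T(k)/(q-1)$ characters are trivial on it, and there are at most $n$ values of $j$. If $f$ is irreducible, only $\chi=1$ is excluded, and $1\le\#T(k)/(q-1)$. Finally $n/(q-1)\le\frac12$ for $q\ge2n+1$.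
\end{proof}

\subsection{Cohomology of the curve}

For $\chi\ne1$ let $V_\chi=H^1_c(C_{\bar k},\mathcal L_\chi)(1/2)$, and let $\Theta_\chi\in GL(V_\chi)$ be the action of Frobenius. For every character $\chi$ of $T(k)$ put
\[
\tau_\chi=\sum_{x\in C(k)}\chi(x),\qquad\nu_\chi=\sum_{z\in W_N(k)}\chi(z).
\]

\begin{lemma}\label{lem:coh}
Let $\chi\neq1$.
\begin{enumerate}
\item[(a)] $H^i_c(C_{\bar k},\mathcal L_\chi)=0$ for $i\ne1$, $\dim V_\chi=N$, and the eigenvalues of $\Theta_\chi$ have absolute value at most $1$. Moreover $\tau_\chi=-q^{1/2}\operatorname{tr}\Theta_\chi$.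
\item[(b)] If $\chi\in\mathrm{TR}(k)$, the cup product $V_\chi\otimes V_{\bar\chi}\to H^2_c(C_{\bar k},\overline{\mathbb Q}_\ell)(1)=\overline{\mathbb Q}_\ell$ is a perfect, Frobenius-equivariant pairing. So $\Theta_{\bar\chi}$ is the contragredient of $\Theta_\chi$. The eigenvalues of $\Theta_\chi$ have absolute value $1$ and are those of $\theta_{k,f,\chi}$, and the eigenvalues of $\Theta_{\bar\chi}$ are their complex conjugates.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $H^0_c=0$ because $C$ is an affine curve. The sheaf $\mathcal L_\chi|_C$ is ramified at $a_i$ exactly when $\chi_i\ne1$, so by Lemma~\ref{lem:chars}(a) it is geometrically nontrivial of rank one, and $H^2_c=0$. It is tame, so its Euler characteristic is that of $C$, namely $2-n$. The bound on eigenvalues is Deligne's theorem \cite{D}, and the formula for $\tau_\chi$ is the trace formula.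

(b) A nontrivial tame character of the inertia group at $a_i$ has no invariants and no coinvariants. So the extension by zero of $\mathcal L_{\bar\chi}|_C$ to $\mathbb P^1$ equals its derived direct image, and $H^1_c(C_{\bar k},\mathcal L_{\bar\chi})=H^1(C_{\bar k},\mathcal L_{\bar\chi})$. Poincar\'e duality gives the pairing. The eigenvalues of $\Theta_\chi$ and their inverses have absolute value at most $1$ by (a), so they have absolute value $1$, and inverses are complex conjugates.
\end{proof}

\begin{remark}
Total ramification is needed for purity. If $\chi\ne1$, the sequence $0\to \bar j_!\mathcal L_\chi\to\bar j_*\mathcal L_\chi\to\bigoplus_{i:\,\chi_i=1}(\bar j_*\mathcal L_\chi)_{a_i}\to0$, for $\bar j\colon C\to\mathbb P^1$, embeds the last term in $H^1_c(C_{\bar k},\mathcal L_\chi)$. So each trivial $\chi_i$ gives $\Theta_\chi$ an eigenvalue of absolute value $q^{-1/2}$.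
\end{remark}

\begin{lemma}\label{lem:L}
For $\chi\neq1$ we have $L(\chi,Y)=(1-Y)\det(1-Yq^{1/2}\Theta_\chi)$ and $\nu_\chi=(-1)^Nq^{N/2}\det\Theta_\chi$.
\end{lemma}

\begin{proof}
By the trace formula and Lemma~\ref{lem:coh}(a), $\det(1-Yq^{1/2}\Theta_\chi)$ is the Euler product of $\mathcal L_\chi$ over the closed points of $C$. A finite closed point with minimal polynomial $g$ of degree $e$ and root $t\in k_e$ has Frobenius eigenvalue $\chi(\operatorname{Nm}[u-t])=\chi(g(u))$, and $\infty$ has eigenvalue $1$. Removing the factor $(1-Y)^{-1}$ at $\infty$ gives $L(\chi,Y)$. Now expand the Euler product as a sum over effective divisors on $C$. Those of degree $N$ correspond to nonzero polynomials $g$ of degree at most $N$, prime to $f$, up to scalars, that is, to points of $W_N(k)$, and such a divisor contributes $\chi(g(u))Y^N$. Compare coefficients of $Y^N$.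
\end{proof}

\section{Moments as point counts, and the plan of the proof}\label{sec:moments}

\subsection{Low moments}

Orthogonality of characters of $T(k)$ gives, for $r,s\ge0$,
\begin{equation}\label{eq:orth}
\sum_{\chi}\tau_\chi^{\,r}\,\tau_{\bar\chi}^{\,s}=\#T(k)\cdot n_{r,s},
\end{equation}
where the sum is over all characters of $T(k)$ and $n_{r,s}$ is the number of $(x,x')\in C(k)^r\times C(k)^s$ with $x_1\cdots x_r=x'_1\cdots x'_s$ in $T(k)$. If $r,s\le d$, then by Lemma~\ref{lem:sym} this equation says that the finite $x_i$ and the finite $x'_j$ form the same multiset. Thus $n_{1,0}=1$, $n_{2,0}=1$ and $n_{1,1}=\#C(k)$.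

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
For $q\le 2n$ the claim is trivial, as $|\operatorname{tr}\theta_{k,f,\chi}|\le N$. Let $q\ge2n+1$. By \eqref{eq:orth} with $(r,s)=(1,0)$ we have $\sum_{\chi\ne1}\tau_\chi=\#T(k)-\#C(k)$. The nontrivial $\chi\notin\mathrm{TR}(k)$ number at most $n\,\#T(k)/(q-1)$, and each has $|\operatorname{tr}\Theta_\chi|\le N$. Since $\operatorname{tr}\Theta_\chi=-q^{-1/2}\tau_\chi$,
\[
\sum_{\chi\in\mathrm{TR}(k)}\operatorname{tr}\theta_{k,f,\chi}=-q^{-1/2}\bigl(\#T(k)-\#C(k)\bigr)+O_n\bigl(\#T(k)/q\bigr).
\]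
Here $\#C(k)\le q+1=O(\#T(k)/q)$ because $\#T(k)\ge(q-1)^2$. Divide by $\#\mathrm{TR}(k)=\#T(k)(1+O_n(1/q))$. The Haar average of the trace vanishes because Haar measure is invariant under $g\mapsto-g$.
\end{proof}

In the cases $(2,0)$ and $(1,1)$ the trivial character contributes $\#C(k)^2=O(\#T(k))$ to \eqref{eq:orth}. Dividing by $q\,\#T(k)$ and discarding the same characters as above, we find that the averages of $(\operatorname{tr}\theta)^2$ and $|\operatorname{tr}\theta|^2$ over $\mathrm{TR}(k)$ are $O_n(1/q)$ and $1+O_n(1/q)$. For Haar measure on a closed subgroup of $U(N)$, the limits $0$ and $1$ say that the standard representation is irreducible and not self-dual. This excludes orthogonal and symplectic groups and makes $U(N)$ the natural guess. It does not exclude $SU(N)$ for $N\geq3$, or a finite group.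

Higher moments resist direct counting. Put $l=r+s$. The totally ramified characters should contribute about $\#T(k)\,q^{l/2}$ to \eqref{eq:orth}, while the trivial character contributes $\#C(k)^l\approx q^l$. The two are comparable when $l=2d$. For $n=3$ and $r=s=2$, for instance, $n_{2,2}=2q^2+O(q)$; the trivial character accounts for $q^4/\#T(k)=q^2+O(q)$, and the remaining $q^2$ matches $|\theta|^4=1$ in $U(1)$. For $l>2d$ the moment is a secondary term of the count $n_{r,s}$, hidden below a larger main term. We need a way to remove the main term exactly.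

\subsection{The case $n=3$}

The next observation serves here and again in Section~\ref{sec:padic}. For $J\subset\{1,\dots,n\}$ and $y,z\in T(\bar k)$, write $z_J\sim y_J$ if the coordinate tuples $(z_j)_{j\in J}$ and $(y_j)_{j\in J}$ are proportional.

\begin{lemma}\label{lem:mobius}
Suppose $f$ splits over $k$. Let $J\neq\emptyset$ and let $y\in T(k)$ have coordinates $y_i\in k^\times$. The map $\varphi\mapsto(\varphi^{-1}(0),\varphi^{-1}(\infty))$ is a bijection from the set of $\varphi\in PGL_2(k)$ with $\varphi(a_j)=y_j$ for $j\in J$ and with zero and pole outside $\mathcal A$, onto the set of $(x,x')\in C(k)^2$ with $x\ne x'$ and $(x/x')_J\sim y_J$.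
\end{lemma}

\begin{proof}
The M\"obius maps with zero $x$ and pole $x'$ are the maps $c\,(X-x)/(X-x')$ with $c\in k^\times$, where a factor $X-\infty$ is read as $1$. The point $x/x'\in T(k)$ has coordinates $(a_i-x)/(a_i-x')$ with the same convention. So $(x/x')_J\sim y_J$ holds exactly when one of these maps takes the value $y_j$ at $a_j$ for all $j\in J$, and then $c$ is unique.
\end{proof}

\begin{example}\label{ex:three}
Let $n=3$ and let $f$ split over $k$. Then $N=1$, the curve $C=W_1=W_N$ is the line $c_1z_1+c_2z_2+c_3z_3=0$ in the two-dimensional torus $T$, and $\theta_{k,f,\chi}=-q^{-1/2}\tau_\chi$. Normalizing $c_3z_3=-1$ and putting $v=c_1z_1$ gives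
\[
\tau_\chi=\bar\chi_1(c_1)\,\bar\chi_2(c_2)\,\bar\chi_3(-c_3)\sum_{v\ne0,1}\chi_1(v)\chi_2(1-v),
\]
a Jacobi sum times a root of unity.

Consider the function $\phi(y)=q^{-1}\#\{(x,x')\in C(k)^2:x/x'=y\}$ on $T(k)$, whose Fourier transform $\sum_y\phi(y)\chi(y)$ is $|\tau_\chi|^2/q$. The pairs with $x=x'$ contribute $(q-2)/q$ at $y=1$. By Lemma~\ref{lem:mobius} with $J=\{1,2,3\}$, the pairs with $x\neq x'$ contribute $1/q$ at each $y$ with distinct coordinates and nothing elsewhere: a M\"obius map is determined by three distinct values, and its values $y_j\in k^\times$ at the $a_j$ keep its zero and pole outside $\mathcal A$. The locus where the two coordinates other than $y_i$ agree is $\gamma_i(k^\times)$, and the indicator function of ``distinct coordinates'' is $\mathbf 1_T-\sum_i\mathbf 1_{\gamma_i(k^\times)}+2\cdot\mathbf 1_{\{1\}}$. Hence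
\begin{equation}\label{eq:ex}
\phi=\mathbf 1_{\{1\}}+q^{-1}\Bigl(\mathbf 1_T-\sum_{i=1}^3\mathbf 1_{\gamma_i(k^\times)}\Bigr).
\end{equation}
Each function in the bracket is invariant under translation by some $\gamma_i(k^\times)$, so its Fourier transform vanishes at every $\chi$ with $\chi_i\ne1$. This proves by hand that $|\tau_\chi|^2=q$ for $\chi\in\mathrm{TR}(k)$.
\end{example}

Formula \eqref{eq:ex} contains the method. Modulo functions invariant under some $\gamma_i$, which totally ramified characters do not see, the convolution of the indicator of $C$ with that of $C^{-1}$ is a delta function at $1$, just as $V\otimes V^\vee$ is the trivial representation when $\dim V=1$. The invariant functions enter with small coefficients, so the value $\phi(1)=1-2/q$ is close to the multiplicity of the delta function, which is the Haar moment.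

\subsection{Plan}

For higher convolution powers no such formula is available, and we replace functions by complexes of sheaves. Let $P_w$ be the convolution of $r$ copies of the constant sheaf on $C$ and $s$ copies of the constant sheaf on $C^{-1}$, suitably normalized.
\begin{enumerate}
\item The higher perverse cohomology of $P_w$ is built from constant sheaves. So the perverse sheaf $A_w={}^pH^0(P_w)$ has the same Fourier transform as $P_w$ at every $\chi\ne1$, and the large term of the trivial character is gone (Section~\ref{sec:conv}).
\item By orthogonality the moment is the trace of Frobenius on the stalk of $A_w$ at $1$. By weights this is, up to $O(q^{-1/2})$, a trace on the multiplicity space $D_w$ of the skyscraper sheaf $\delta_1$ in the pure quotient of $A_w$ (Section~\ref{sec:end}).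
\item Modulo sheaves invariant under some $\gamma_i$, the $P_w$ generate a Tannakian category, equivalent to the representations of a group $G_\chi\subset GL(V_\chi)$, and $D_w$ is a space of invariant tensors of $G_\chi$ (Section~\ref{sec:tann}).
\item $G_\chi=GL(V_\chi)$. A fourth-moment computation leaves two bad possibilities, a group finite modulo scalars or a determinant of finite order. Each would force a character sum to be divisible by a prime above $p$, and two congruences exclude this (Sections~\ref{sec:padic} and~\ref{sec:GL}).
\end{enumerate}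
Steps 1, 3 and 4 are exact statements about one pair $(k,f)$, and in step 4 we may enlarge $k$ at will. Uniformity in $(k,f)$ enters only through a bound on Betti numbers in step 2.

\section{Background}\label{sec:back}

For a variety $X$ over $\bar k$ let $D(X)=D^b_c(X,\overline{\mathbb Q}_\ell)$, with Verdier duality $\mathbb D$ and cohomology sheaves $\mathcal H^i$. An object or morphism is \emph{defined over $k$} if it is given as the base change of one on a $k$-form of $X$; then $\operatorname{Frob}_k$ acts on $R\Gamma_c$, on stalks at $k$-points, and on $\operatorname{Hom}$ groups between such objects. The \emph{trace formula} states that the alternating trace of $\operatorname{Frob}_k$ on $R\Gamma_c(X,F)$ is the sum over the $k$-points $y$ of the alternating traces on the stalks $F_y$.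

\subsection{Perverse sheaves}

The reference is \cite{BBD}.
\begin{enumerate}
\item[(P1)] $F\in{}^pD^{\le0}$ if $\dim\operatorname{supp}\mathcal H^{-j}(F)\le j$ for all $j$, and $F\in{}^pD^{\ge0}$ if $\mathbb DF\in{}^pD^{\le0}$. This is a $t$-structure, with truncations ${}^p\tau$ and cohomology ${}^pH^j$. Its heart $\operatorname{Perv}(X)$ is an abelian category, stable under $\mathbb D$, in which every object has finite length. Every $F\in D(X)$ is built by finitely many cones from shifts of the simple constituents of its ${}^pH^j(F)$; arguing by induction along this construction is called \emph{d\'evissage}.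
\item[(P2)] Let $U$ be a smooth dense open subset of an irreducible closed $Z\subset X$ and let $L$ be lisse on $U$. There is a unique perverse extension of $L[\dim Z]$ to $Z$ with no nonzero subobject or quotient supported on $Z\smallsetminus U$, the \emph{intermediate extension}. The simple perverse sheaves are those obtained from irreducible $L$. If $Z$ is smooth and $L$ extends to a lisse sheaf on $Z$, the intermediate extension is that sheaf shifted by $\dim Z$. A simple perverse sheaf with support of positive dimension has $\mathcal H^0=0$. We write $\delta_y$ for the skyscraper sheaf $\overline{\mathbb Q}_\ell$ at a point $y$.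
\item[(P3)] If $g$ is affine, $Rg_!$ preserves ${}^pD^{\ge0}$. If the fibers of $g$ have dimension at most $e$, $Rg_!$ maps ${}^pD^{\le0}$ to ${}^pD^{\le e}$. So if $g$ is finite, $g_*=g_!$ is $t$-exact, and its right adjoint $g^!$ preserves ${}^pD^{\ge0}$.
\item[(P4)] If $g$ is smooth of relative dimension $e$, then $g^*[e]$ is $t$-exact and $g^!=g^*[2e](e)$. If moreover the fibers are nonempty and connected, $g^*[e]$ is fully faithful on perverse sheaves and its image is stable under subquotients \cite[4.2.5--4.2.6]{BBD}. It then preserves simple objects, since a subobject of $g^*S[e]$ comes from a subobject of $S$.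
\end{enumerate}

\subsection{Weights}

A mixed complex $F$ defined over $k$ has weight $\le w$ if for every closed point $y$, with residue field $k_m$, the eigenvalues of Frobenius on $\mathcal H^i(F)_y$ have absolute value at most $q^{m(w+i)/2}$. It has weight $\ge w$ if $\mathbb DF$ has weight $\le-w$, and it is pure of weight $w$ if both hold.
\begin{enumerate}
\item[(W1)] $Rg_!$ preserves weight $\le w$ \cite{D}.
\item[(W2)] $F$ has weight $\le w$ if and only if each ${}^pH^j(F)$ has weight $\le w+j$, and dually \cite[5.4.1]{BBD}. Subquotients of a perverse sheaf of weight $\le w$, or $\ge w$, have the same property \cite[5.3.1]{BBD}.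
\item[(W3)] A mixed perverse sheaf has a unique finite increasing filtration $W_\bullet$ with $W_i/W_{i-1}$ pure of weight $i$, and every morphism respects it \cite[5.3.5]{BBD}.
\item[(W4)] A pure perverse sheaf is semisimple over $\bar k$ \cite[5.3.8]{BBD}.
\end{enumerate}

\subsection{Tannakian categories}

Let $\mathcal T$ be a $\overline{\mathbb Q}_\ell$-linear abelian category with a bilinear symmetric monoidal structure $\otimes$ whose unit $\mathbf 1$ has $\operatorname{End}(\mathbf 1)=\overline{\mathbb Q}_\ell$. A \emph{dual} of $M$ is an object $M^\vee$ with maps $\mathbf 1\to M\otimes M^\vee$ and $M^\vee\otimes M\to\mathbf 1$ such that the composites $M\to M\otimes M^\vee\otimes M\to M$ and $M^\vee\to M^\vee\otimes M\otimes M^\vee\to M^\vee$ are identities. The category is \emph{rigid} if every object has a dual. A \emph{fiber functor} is an exact, faithful, linear tensor functor $\omega$ to finite-dimensional vector spaces. Let $\mathcal T$ be rigid.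
\begin{enumerate}
\item[(T1)] An exact linear tensor functor from $\mathcal T$ to vector spaces is faithful \cite[1.19]{DM}.
\item[(T2)] A fiber functor $\omega$ is an equivalence from $\mathcal T$ to the representations of $G=\operatorname{Aut}^\otimes(\omega)$. If every object is a subquotient of a sum of objects $M^{\otimes r}\otimes M^{\vee\otimes s}$, then $G$ is a closed subgroup of $GL(\omega(M))$; if $\mathcal T$ is semisimple, $G$ is reductive, possibly disconnected \cite[2.11, 2.20, 2.23]{DM}.
\item[(T3)] The tensor isomorphisms between two fiber functors form a torsor under $G$ \cite[3.2]{DM}. If $G$ is of finite type, the torsor has a point over the algebraically closed field $\overline{\mathbb Q}_\ell$, so the two functors are isomorphic.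
\item[(T4)] A closed subgroup $G\subset GL(V)$, in characteristic $0$, all of whose representations are semisimple is exactly the subgroup of $GL(V)$ that fixes all $G$-invariant tensors in all $V^{\otimes r}\otimes V^{\vee\otimes s}$ \cite[Prop.~3.1(c)]{H}.
\end{enumerate}

\subsection{Betti numbers}

\begin{enumerate}
\item[(B)] If $X\subset\mathbb A^M_{\bar k}$ is closed and defined by $r$ equations of degree at most $D$, then $\sum_i\dim H^i_c(X,\overline{\mathbb Q}_\ell)$ is bounded in terms of $M,r,D$ only \cite{K}.
\end{enumerate}

\section{Convolution on the torus}\label{sec:conv}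

\subsection{The complexes $P_w$ and the functors $\omega_\chi$}

Let $\mathcal D=D(T_{\bar k})$. For $F,F'\in\mathcal D$ put
\[
F*_!F'=R\operatorname{mult}_!(F\boxtimes F'),\qquad F*_*F'=R\operatorname{mult}_*(F\boxtimes F'),
\]
so that $\mathbb D(F*_!F')=\mathbb DF*_*\mathbb DF'$. Proper base change and the commutativity of $T$ make $(\mathcal D,*_!)$ a symmetric monoidal category with unit $\delta_1$. On traces of Frobenius, $*_!$ is convolution of functions on $T(k)$. The analogue of the Fourier transform at $\chi$ is
\[
\omega_\chi(F)=R\Gamma_c(T_{\bar k},F\otimes\mathcal L_\chi).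
\]
Trivialize the stalk of $\mathcal L_\chi$ at $1$, on which Frobenius acts trivially, and normalize $\operatorname{mult}^*\mathcal L_\chi\cong\mathcal L_\chi\boxtimes\mathcal L_\chi$ to be the identity at $(1,1)$. An isomorphism of rank-one lisse sheaves on a connected variety is determined at one point, so this isomorphism is associative and symmetric. By the projection and K\"unneth formulas, $\omega_\chi$ is a symmetric monoidal functor to graded vector spaces with the Koszul sign rule.

Let $K^+=\overline{\mathbb Q}_{\ell,C}[1](1/2)$, viewed on $T$, and $K^-=\operatorname{inv}^*K^+$. These are simple perverse sheaves, defined over $k$, self-dual and pure of weight $0$. By Lemma~\ref{lem:coh}(a), $\omega_\chi(K^\pm)=V_{\chi^{\pm1}}$ in degree $0$ for $\chi\ne1$. For a word $w=(\varepsilon_1,\dots,\varepsilon_l)$ in the letters $\pm$, let $\pi_w\colon C^l\to T$ be the map $x\mapsto\prod_ix_i^{\varepsilon_i}$ and put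
\[
P_w=K^{\varepsilon_1}*_!\cdots*_!K^{\varepsilon_l}=R\pi_{w!}\overline{\mathbb Q}_\ell[l](l/2),\qquad T^wV_\chi=V_{\chi^{\varepsilon_1}}\otimes\dots\otimes V_{\chi^{\varepsilon_l}},
\]
with $P_\emptyset=\delta_1$. Let $P_{w*}$ be the iterated $*_*$-convolution, so that $P_{w*}=\mathbb DP_w$. Let $\mathfrak S_w$ be the group of permutations of $\{1,\dots,l\}$ that preserve the letters. It acts on $P_w$, over $k$, through the symmetry of $*_!$; because of the shifts $[1]$, this is the geometric permutation times its sign. For $\chi\ne1$ we have $\omega_\chi(P_w)=T^wV_\chi$ in degree $0$. All factors sit in degree $0$, so no Koszul signs appear and $\mathfrak S_w$ acts by permuting the factors.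

\subsection{Negligible complexes}

We need the sheaf version of the invariant functions in \eqref{eq:ex}. Let $\operatorname{act}_i,\operatorname{pr}_2\colon\mathbb G_m\times T\to T$ be the maps $(s,x)\mapsto\gamma_i(s)x$ and $(s,x)\mapsto x$.

\begin{definition}
An object $F\in\mathcal D$ is \emph{$\gamma_i$-invariant} if $\operatorname{act}_i^*F\cong\operatorname{pr}_2^*F$. Let $\mathcal E\subset\operatorname{Perv}(T_{\bar k})$ be the full subcategory of objects each of whose simple constituents is $\gamma_i$-invariant for some $i$; it is stable under subquotients and extensions. An object $F\in\mathcal D$ is \emph{negligible} if ${}^pH^j(F)\in\mathcal E$ for all $j$. The negligible objects form a triangulated subcategory $\mathcal D_{\mathcal E}$, stable under direct summands.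
\end{definition}

\begin{lemma}\label{lem:negl}
\begin{enumerate}
\item[(a)] A $\gamma_i$-invariant object of $\mathcal D$ is negligible.
\item[(b)] $\mathcal D_{\mathcal E}$ is stable under $\mathbb D$, $\operatorname{inv}^*$, translations, and the functors $*_!F'$ and $*_*F'$ for all $F'\in\mathcal D$.
\item[(c)] If $F$ is negligible and $\chi$ is totally ramified, then $\omega_\chi(F)=0$.
\item[(d)] $\delta_y\notin\mathcal E$ for every $y\in T(\bar k)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (P4), $\operatorname{act}_i^*[1]$ and $\operatorname{pr}_2^*[1]$ commute with ${}^pH^j$, so we may take $F$ perverse, with an isomorphism $\phi\colon\operatorname{act}_i^*F[1]\to\operatorname{pr}_2^*F[1]$. The restriction of $\phi$ to $s=1$ is an automorphism $\alpha$ of $F$; replacing $\phi$ by $\operatorname{pr}_2^*(\alpha^{-1})\circ\phi$, we may assume that $\alpha$ is the identity. Let $S\subset F$ be simple. By (P4), $\phi(\operatorname{act}_i^*S[1])=\operatorname{pr}_2^*S'[1]$ for a subobject $S'\subset F$. Restricting to $s=1$ gives an isomorphism $S\cong S'$ compatible with the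 inclusions in $F$, so $S'=S$. Thus $S$ is $\gamma_i$-invariant and $\phi$ induces an isomorphism of the same kind for $F/S$. Induct on the length.

(b) By d\'evissage and (a) it suffices to show that these functors preserve $\gamma_i$-invariance. For $\mathbb D$, use $\operatorname{act}_i^!=\operatorname{act}_i^*[2](1)$ and $\operatorname{pr}_2^!=\operatorname{pr}_2^*[2](1)$. For $\operatorname{inv}^*$, pull the isomorphism back along $(s,x)\mapsto(s^{-1},x^{-1})$, and for translation by $y$ along $(s,x)\mapsto(s,xy)$. For convolution, the square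
\[
\begin{array}{ccc}
\mathbb G_m\times T\times T&\xrightarrow{\ \operatorname{act}_i\times\operatorname{id}\ }&T\times T\\
\downarrow&&\downarrow\\
\mathbb G_m\times T&\xrightarrow{\ \operatorname{act}_i\ }&T
\end{array}
\]
with vertical maps $\operatorname{id}\times\operatorname{mult}$ and $\operatorname{mult}$ is Cartesian, and so is the square with $\operatorname{pr}_2$ in place of $\operatorname{act}_i$. Proper base change gives
\[
\operatorname{act}_i^*(F*_!F')\cong R(\operatorname{id}\times\operatorname{mult})_!(\operatorname{act}_i^*F\boxtimes F')\cong R(\operatorname{id}\times\operatorname{mult})_!(\operatorname{pr}_2^*F\boxtimes F')\cong\operatorname{pr}_2^*(F*_!F').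
\]
Smooth base change gives the same chain for $*_*$.

(c) By d\'evissage let $F$ be $\gamma_i$-invariant. We compute $R\Gamma_c(\mathbb G_m\times T,\operatorname{act}_i^*(F\otimes\mathcal L_\chi))$ in two ways. The automorphism $(s,x)\mapsto(s,\gamma_i(s)x)$ carries $\operatorname{act}_i$ to $\operatorname{pr}_2$, so it is $R\Gamma_c(\mathbb G_m,\overline{\mathbb Q}_\ell)\otimes\omega_\chi(F)$. By invariance of $F$ and multiplicativity of $\mathcal L_\chi$ we have $\operatorname{act}_i^*(F\otimes\mathcal L_\chi)\cong\mathcal L_{\chi_i}\boxtimes(F\otimes\mathcal L_\chi)$, so it is $R\Gamma_c(\mathbb G_m,\mathcal L_{\chi_i})\otimes\omega_\chi(F)=0$, because $\chi_i\neq1$. Since $R\Gamma_c(\mathbb G_m,\overline{\mathbb Q}_\ell)\ne0$, we get $\omega_\chi(F)=0$.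

(d) The support of a $\gamma_i$-invariant object is stable under $\gamma_i(\mathbb G_m)$.
\end{proof}

The map $\pi_w$ is not proper in general, so $P_w$ has only an upper bound on weights. To reach a pure object we compare $P_w$ with $P_{w*}$. The difference comes from the missing points $a_i$ of $C$. Near $a_i$ the curve runs off to infinity in the direction $\gamma_i$, and this makes the difference $\gamma_i$-invariant.

In the next two proofs we use the change of variables $(x,c)\mapsto(xc,c)$ on $T\times C$. With $\operatorname{pr},a\colon T\times C\to T$ given by $\operatorname{pr}(x,c)=x$ and $a(x,c)=xc^{-1}$, it gives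
\begin{equation}\label{eq:change}
F*_!K^+=R\operatorname{pr}_!E,\qquad F*_*K^+=R\operatorname{pr}_*E,\qquad E=a^*F[1](1/2).
\end{equation}
Statements for $K^-$ follow from those for $K^+$ by applying $\operatorname{inv}^*$, which commutes with both convolutions and preserves $\mathcal D_{\mathcal E}$ and the constant sheaf.

\begin{lemma}\label{lem:cone}
For all $F\in\mathcal D$ the cone of the natural map $F*_!K^\pm\to F*_*K^\pm$ is negligible. For each $w$ there is a map $P_w\to P_{w*}$, defined over $k$, with negligible cone.
\end{lemma}

\begin{proof}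
Let $J\colon T\times C\to T\times\mathbb P^1$ be the inclusion and $\kappa_i(x)=(x,a_i)$. The cone of $J_!E\to RJ_*E$ is $\bigoplus_i\kappa_{i*}\kappa_i^*RJ_*E$. The projection $T\times\mathbb P^1\to T$ is proper, so by \eqref{eq:change} the cone in question is $\bigoplus_i\kappa_i^*RJ_*E$.

Fix $i$ and use the coordinate $z=a_i-t$ on $U=\mathbb P^1\smallsetminus(\{a_j\}_{j\ne i}\cup\{\infty\})$. For $z\ne0$ the point $[u-t]$ is $\gamma_i(z)v(z)$, where $v(z)$ has $i$-th coordinate $1$ and $j$-th coordinate $a_j-a_i+z$ for $j\ne i$. The map $v\colon U\to T$ is regular, also at $z=0$. Let $E'$ be the pullback of $F[1](1/2)$ under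
\[
a'\colon T\times\mathbb G_m\to T,\qquad a'(x,z)=x\gamma_i(z)^{-1}.
\]
The automorphism $\beta(x,z)=(xv(z)^{-1},z)$ of $T\times U$ satisfies $a=a'\circ\beta$ where $z\neq0$. So $\kappa_i^*RJ_*E$ is the translate by $v(0)$ of $\kappa'^*RJ'_*E'$, where $J'\colon T\times\mathbb G_m\to T\times\mathbb A^1$ is the inclusion and $\kappa'(x)=(x,0)$.

Let $\mathbb G_m$ act on $T\times\mathbb A^1$ by $s\cdot(x,z)=(\gamma_i(s)x,sz)$, and let $\operatorname{act},\operatorname{pr}'\colon\mathbb G_m\times T\times\mathbb A^1\to T\times\mathbb A^1$ be the action and the projection. Both are smooth and preserve the locus $z\ne0$, and there $a'\circ\operatorname{act}=a'\circ\operatorname{pr}'$, so $\operatorname{act}^*E'\cong\operatorname{pr}'^*E'$. Smooth base change gives $\operatorname{act}^*RJ'_*E'\cong\operatorname{pr}'^*RJ'_*E'$. Restricting to $z=0$ shows that $\kappa'^*RJ'_*E'$ is $\gamma_i$-invariant. Lemma~\ref{lem:negl}(a),(b) gives the first claim.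

Define $P_w\to P_{w*}$ by induction on the length, as the composite $P_w*_!K^\varepsilon\to P_{w*}*_!K^\varepsilon\to P_{w*}*_*K^\varepsilon$. The first arrow has negligible cone by induction and Lemma~\ref{lem:negl}(b), and the second by the first claim.
\end{proof}

\subsection{The failure of perversity is constant}

Lemma~\ref{lem:cone} would suffice to show that $P_w$ is perverse modulo negligible objects. That is too weak for us: orthogonality sums over all characters of $T(k)$, so what we discard from $P_w$ must be invisible to every $\chi\ne1$, not only to the totally ramified ones. The key is that $C$ generates $T$ in a very controlled way, through the map of Lemma~\ref{lem:sym} with $r=d$.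

\begin{lemma}\label{lem:simple}
Let $S$ be a simple perverse sheaf on $T_{\bar k}$. Then $S*_!K^\pm\in{}^pD^{[0,1]}$, and ${}^pH^1(S*_!K^\pm)\ne0$ implies $S\cong\overline{\mathbb Q}_\ell[d]$.
\end{lemma}

\begin{proof}
We work over $\bar k$ and ignore twists. In \eqref{eq:change}, $E=a^*S[1]$ is simple perverse by (P4), since $a$ is smooth with fibers isomorphic to $C$. The map $\operatorname{pr}$ is affine with one-dimensional fibers, so $R\operatorname{pr}_!E\in{}^pD^{[0,1]}$ by (P3). Put $F={}^pH^1(R\operatorname{pr}_!E)$ and suppose $F\ne0$. Since $R\operatorname{pr}_!E[1]\in{}^pD^{\le0}$,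
\[
0\ne\operatorname{Hom}(F,F)=\operatorname{Hom}(R\operatorname{pr}_!E[1],F)=\operatorname{Hom}(E[1],\operatorname{pr}^!F)=\operatorname{Hom}(E,\operatorname{pr}^*F[1]).
\]
So the simple object $E$ embeds in $\operatorname{pr}^*F[1]$, and by (P4) $a^*S\cong\operatorname{pr}^*S'$ for some $S'$. Restricting to $c=1\in C$ gives $S'\cong S$. Pulling $a^*S\cong\operatorname{pr}^*S$ back along $(x,c)\mapsto(xc,c)$, we see that the pullbacks of $S$ under $(x,c)\mapsto x$ and $(x,c)\mapsto xc$ are isomorphic. Apply this $d$ times on $T\times C^d$, along the maps $(x,c_1,\dots,c_d)\mapsto(xc_1\cdots c_{j-1},c_j)$: the pullbacks of $S$ under $x$ and under $xc_1\cdots c_d$ are isomorphic. Restricting to $x=1$, we find that $\varpi^*S$ is a constant complex, where $\varpi\colon C^d\to T$ is the product map.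

It remains to descend constancy along $\varpi$, which is finite and surjective with fibers the $S_d$-orbits (Lemma~\ref{lem:sym}). Let $\mathcal G=\mathcal H^i(S)$. The stalk of $\varpi_*\varpi^*\mathcal G$ at $y$ is the space of functions from the orbit $\varpi^{-1}(y)$ to $\mathcal G_y$, so $\mathcal G=(\varpi_*\varpi^*\mathcal G)^{S_d}$, and $\Gamma(T,\mathcal G)=W^{S_d}$ with $W=\Gamma(C^d,\varpi^*\mathcal G)$. As $\varpi^*\mathcal G$ is constant and $C^d$ is connected, the evaluation $W\to(\varpi^*\mathcal G)_x=\mathcal G_{\varpi(x)}$ is bijective for every $x$. At a point $x=(c,\dots,c)$ fixed by $S_d$ it is equivariant for the trivial action on the target, so $S_d$ acts trivially on $W$. Hence $\Gamma(T,\mathcal G)=W$ maps bijectively to every stalk of $\mathcal G$, and $\mathcal G$ is constant. All $\mathcal H^i(S)$ are constant, so $S$ has support $T$ and is the intermediate extension of a constant irreducible sheaf. By (P2), $S\cong\overline{\mathbb Q}_\ell[d]$.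
\end{proof}

Let $\mathcal K\subset\mathcal E$ be the full subcategory of perverse sheaves all of whose constituents are isomorphic to $\overline{\mathbb Q}_\ell[d]$. Its objects have the form $L[d]$ with $L$ lisse of rank equal to the length. By Lemma~\ref{lem:chars}(b) and d\'evissage, $\omega_\chi$ vanishes on $\mathcal K$ for every $\chi\ne1$.

\begin{lemma}\label{lem:perv}
$P_w\in{}^pD^{\ge0}$ and ${}^pH^j(P_w)\in\mathcal K$ for $j>0$. Dually, $P_{w*}\in{}^pD^{\le0}$ and ${}^pH^{-j}(P_{w*})\in\mathcal K$ for $j>0$.
\end{lemma}

\begin{proof}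
The second sentence follows from the first by duality. We induct on the length of $w$, starting from $P_\emptyset=\delta_1$. Suppose the claim holds for $P=P_w$, put $A={}^pH^0(P)$, and consider the triangle
\[
A*_!K^\varepsilon\to P*_!K^\varepsilon\to({}^p\tau^{\ge1}P)*_!K^\varepsilon\to .
\]
The complex $\overline{\mathbb Q}_\ell[d]*_!K^\varepsilon=\overline{\mathbb Q}_\ell[d]\otimes R\Gamma_c(C_{\bar k},\overline{\mathbb Q}_\ell)[1](1/2)$ has perverse cohomology in degrees $0$ and $1$ only, lying in $\mathcal K$. By d\'evissage the third term of the triangle lies in ${}^pD^{\ge1}$ with perverse cohomology in $\mathcal K$. By Lemma~\ref{lem:simple} and d\'evissage, $F*_!K^\varepsilon\in{}^pD^{[0,1]}$ for every perverse $F$, so $F\mapsto{}^pH^1(F*_!K^\varepsilon)$ is right exact. Hence ${}^pH^1(A*_!K^\varepsilon)$ is filtered by quotients of the ${}^pH^1(S*_!K^\varepsilon)$ for the constituents $S$ of $A$. Each of these is zero or, when $S\cong\overline{\mathbb Q}_\ell[d]$, lies in $\mathcal K$. The long exact sequence of the triangle gives the claim for $P*_!K^\varepsilon$.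
\end{proof}

\begin{remark}
The truncation is not vacuous. For $n=3$ the constant sheaf $\overline{\mathbb Q}_\ell[2](1)$ is a direct summand of $P_{++}=\varpi_*\overline{\mathbb Q}_\ell[2](1)$. Convolving it with $K^+$ puts $\overline{\mathbb Q}_\ell[2](1/2)$ into ${}^pH^1(P_{+++})$, through $H^2_c(C_{\bar k})=\overline{\mathbb Q}_\ell(-1)$. Its trace has size $q^{-1/2}=q^{l/2-d}$, the normalized main term of the point count.
\end{remark}

\subsection{The pure quotient}

Put $A_w={}^pH^0(P_w)$. By (W1) and (W2), $P_w$ and $A_w$ have weight $\le0$. Let $A'_w=W_{-1}A_w$ and $Q_w=A_w/A'_w$, so that $A'_w$ has weight $\le-1$ and $Q_w$ is pure of weight $0$. The maps $P_w\leftarrow A_w\to Q_w$ are defined over $k$ and, by functoriality of truncation and of $W_\bullet$, they are $\mathfrak S_w$-equivariant. By (W4), over $\bar k$,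
\[
Q_w=M_w\oplus E_w,
\]
with $M_w,E_w$ semisimple, $E_w\in\mathcal E$, and no constituent of $M_w$ in $\mathcal E$.

\begin{proposition}\label{prop:AQ}
\begin{enumerate}
\item[(a)] For $\chi\ne1$, $\omega_\chi(A_w)=\omega_\chi(P_w)=T^wV_\chi$.
\item[(b)] $A'_w\in\mathcal E$. So the maps $P_w\leftarrow A_w\to Q_w\leftarrow M_w$ have negligible cones, and $\omega_\chi(Q_w)=T^wV_\chi$ for totally ramified $\chi$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The cone of $A_w\to P_w$ is ${}^p\tau^{\ge1}P_w$, on which $\omega_\chi$ vanishes by Lemma~\ref{lem:perv}.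

(b) Let $\varphi$ be the composite $A_w\to P_w\to P_{w*}\to{}^pH^0(P_{w*})$. Each arrow has negligible cone by Lemmas~\ref{lem:cone} and~\ref{lem:perv}, hence so does $\varphi$. Since $\ker\varphi={}^pH^{-1}(\operatorname{cone}\varphi)$, we get $\ker\varphi\in\mathcal E$. The target of $\varphi$ is $\mathbb DA_w$, of weight $\ge0$. So the image of $\varphi$ is pure of weight $0$ by (W2), and $\varphi(A'_w)=0$ by (W3). Thus $A'_w\subset\ker\varphi$. The rest follows from Lemma~\ref{lem:negl}(c).
\end{proof}

\section{The Tannakian group}\label{sec:tann}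

\subsection{The category $\mathcal T$}

Convolution does not preserve perverse sheaves, but by Proposition~\ref{prop:AQ} it does so on the $P_w$ once negligible objects are set to zero. The Verdier quotient $\mathcal D/\mathcal D_{\mathcal E}$ has the same objects as $\mathcal D$, and $\operatorname{Hom}_{\mathcal D/\mathcal D_{\mathcal E}}(F,F')$ is the filtered colimit of $\operatorname{Hom}_{\mathcal D}(F'',F')$ over all maps $F''\to F$ with negligible cone. Maps with negligible cone become isomorphisms, and a triangulated functor that kills $\mathcal D_{\mathcal E}$ factors through the quotient. By Lemma~\ref{lem:negl}(b), $*_!$ descends to a symmetric monoidal structure $\otimes$ on the quotient; by Lemma~\ref{lem:negl}(c), so does $\omega_\chi$ for totally ramified $\chi$.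

\begin{lemma}\label{lem:hom}
If $M,M'$ are perverse sheaves without constituents in $\mathcal E$, then $\operatorname{Hom}_{\mathcal D/\mathcal D_{\mathcal E}}(M,M')=\operatorname{Hom}_{\operatorname{Perv}}(M,M')$.
\end{lemma}

\begin{proof}
Let $F\to M$ have negligible cone $Z$. For $j\ge1$, ${}^pH^j(F)$ is a quotient of ${}^pH^{j-1}(Z)$ because ${}^pH^j(M)=0$. So ${}^p\tau^{\ge1}F$ is negligible, ${}^p\tau^{\le0}F\to M$ has negligible cone, and the colimit may be taken over $F\in{}^pD^{\le0}$. For such $F$ we have $\operatorname{Hom}(F,M')=\operatorname{Hom}({}^pH^0(F),M')$, and the exact sequence ${}^pH^{-1}(Z)\to{}^pH^0(F)\to M\to{}^pH^0(Z)$ shows that ${}^pH^0(F)\to M$ has kernel and cokernel in $\mathcal E$. The cokernel is a quotient of $M$, hence zero. The kernel maps to zero under any map to $M'$. So $\operatorname{Hom}(M,M')\to\operatorname{Hom}(F,M')$ is bijective.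
\end{proof}

Let $\mathcal T\subset\mathcal D/\mathcal D_{\mathcal E}$ be the full subcategory of objects isomorphic to a direct summand, in $\operatorname{Perv}(T_{\bar k})$, of a finite sum of the $M_w$. By Proposition~\ref{prop:AQ}(b), $P_w\cong A_w\cong Q_w\cong M_w$ in $\mathcal T$.

\begin{proposition}\label{prop:tann}
$(\mathcal T,\otimes)$ is a semisimple rigid abelian tensor category with unit $\delta_1$, in which $K^-$ is dual to $K^+$. For totally ramified $\chi$, the functor $\omega_\chi$ is a fiber functor on $\mathcal T$. It identifies $\mathcal T$ with the representations of a closed subgroup $G_\chi\subset GL(V_\chi)$, with $V_{\bar\chi}=V_\chi^\vee$ through a pairing that is Frobenius-equivariant. The pairs $(G_\chi,V_\chi)$ for different $\chi$ are isomorphic.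
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:hom}, $\mathcal T$ is equivalent to a full subcategory of semisimple perverse sheaves that is closed under sums and summands. So it is semisimple abelian, idempotents split in it, and simple objects have endomorphism ring $\overline{\mathbb Q}_\ell$. The object $\delta_1=P_\emptyset=M_\emptyset$ is simple in $\mathcal T$ by Lemma~\ref{lem:negl}(d). A tensor product of summands of $P_w$ and $P_{w'}$ is the image of an idempotent of $P_w\otimes P_{w'}=P_{ww'}$, so $\mathcal T$ is closed under $\otimes$. Fix a totally ramified $\chi$; one exists by Lemma~\ref{lem:chars}(c). On $\mathcal T$ the functor $\omega_\chi$ takes values in degree $0$, since this holds on the $P_w$, and it is exact because it is additive and $\mathcal T$ is semisimple.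

\emph{The evaluation map.} The map $\pi_{+-}(x,x')=x/x'$ sends the diagonal of $C\times C$ to $1$. Restriction to the diagonal, followed by projection to top cohomology, gives a map defined over $k$,
\[
\operatorname{ev}\colon K^+\otimes K^-=R\pi_{+-\,!}\overline{\mathbb Q}_\ell[2](1)\to\delta_1\otimes R\Gamma_c(C_{\bar k},\overline{\mathbb Q}_\ell)[2](1)\to\delta_1\otimes H^2_c(C_{\bar k},\overline{\mathbb Q}_\ell)(1)=\delta_1 .
\]
We have $\pi_{+-}^*\mathcal L_\chi\cong\mathcal L_\chi\boxtimes\mathcal L_{\bar\chi}$, which restricts to the constant sheaf on the diagonal. By the projection formula $\omega_\chi(\operatorname{ev})$ is the composite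
\[
R\Gamma_c(C^2,\mathcal L_\chi\boxtimes\mathcal L_{\bar\chi})[2](1)\to R\Gamma_c(C,\mathcal L_\chi\otimes\mathcal L_{\bar\chi})[2](1)\to H^2_c(C,\overline{\mathbb Q}_\ell)(1).
\]
Up to a sign caused by the shifts, this is the cup product $V_\chi\otimes V_{\bar\chi}\to\overline{\mathbb Q}_\ell$, which is perfect by Lemma~\ref{lem:coh}(b). We identify $V_{\bar\chi}$ with $V_\chi^\vee$ through $\omega_\chi(\operatorname{ev})$ itself.

\emph{The coevaluation map.} As $N\ge1$, $\omega_\chi(\operatorname{ev})\ne0$, so $\operatorname{ev}\ne0$ in $\mathcal T$. Since $\delta_1$ is simple and $\mathcal T$ is semisimple, there is $s\colon\delta_1\to K^+\otimes K^-$ with $\operatorname{ev}\circ s=1$. Write $\omega_\chi(s)(1)=\sum_iv_i\otimes\xi_i$ and let $\psi(v)=\sum_i\xi_i(v)v_i$. Then $\operatorname{tr}\psi=\sum_i\xi_i(v_i)=1$. Let $\operatorname{ev}'\colon K^-\otimes K^+\to\delta_1$ be $\operatorname{ev}$ composed with the symmetry. The simple perverse sheaves $K^\pm$ are not in $\mathcal E$, since $\omega_\chi(K^\pm)\ne0$, so they are simple in $\mathcal T$, and the composites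
\[
K^+\xrightarrow{s\otimes1}K^+\otimes K^-\otimes K^+\xrightarrow{1\otimes\operatorname{ev}'}K^+,\qquad K^-\xrightarrow{1\otimes s}K^-\otimes K^+\otimes K^-\xrightarrow{\operatorname{ev}'\otimes1}K^-
\]
are scalars. The functor $\omega_\chi$ sends the first to $v\mapsto\sum_i\xi_i(v)v_i=\psi(v)$ and the second to $\xi\mapsto\sum_i\xi(v_i)\xi_i=\xi\circ\psi$. So $\psi$ is a scalar of trace $1$, and both composites equal $1/N$. Hence $Ns$ and $\operatorname{ev}'$ make $K^-$ a dual of $K^+$, and by symmetry $K^+$ is a dual of $K^-$. Duals of tensor products and sums are the tensor products and sums of duals, and the image of an idempotent $e$ has as dual the image of the transpose of $e$. So $\mathcal T$ is rigid.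

The remaining claims follow from (T1), from (T2) with $M=K^+$, and from (T3): a tensor isomorphism $\omega_\chi\cong\omega_{\chi'}$ gives an isomorphism $V_\chi\cong V_{\chi'}$ that carries $G_\chi$ to $G_{\chi'}$. The pairing $\omega_\chi(\operatorname{ev})$ is Frobenius-equivariant because $\operatorname{ev}$ is defined over $k$.
\end{proof}

\subsection{Invariant tensors and Frobenius}

Put $D_w=\operatorname{Hom}(\delta_1,Q_w)$, computed over $\bar k$. This space does not depend on any character, and it carries commuting actions of $\operatorname{Frob}_k$ and $\mathfrak S_w$. The group $G_\chi$ is built from geometric data alone, so there is no a priori reason for $\Theta_\chi$ to lie in it. The next proposition gives a substitute.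

\begin{proposition}\label{prop:inv}
Let $\chi\in\mathrm{TR}(k_m)$. Then $\omega_\chi$ induces an isomorphism $D_w\cong(T^wV_\chi)^{G_\chi}$ that is $\mathfrak S_w$-equivariant and carries $\operatorname{Frob}_k^{\,m}$ to the tensor action of $\Theta_\chi\in GL(V_\chi)$. Consequently $\Theta_\chi$ normalizes $G_\chi$.
\end{proposition}

\begin{proof}
Since $\delta_1\notin\mathcal E$, we have $D_w=\operatorname{Hom}(\delta_1,M_w)=\operatorname{Hom}_{\mathcal T}(\delta_1,P_w)$ by Lemma~\ref{lem:hom}, and $\omega_\chi$ identifies this with $\operatorname{Hom}_{G_\chi}(\mathbf 1,T^wV_\chi)$. Concretely, the inclusion $D_w\subset T^wV_\chi$ is $\omega_\chi$ applied to $D_w\otimes\delta_1\to Q_w\leftarrow A_w\to P_w$. These maps are compatible with Frobenius and with $\mathfrak S_w$, and Frobenius is trivial on $\omega_\chi(\delta_1)=(\mathcal L_\chi)_1$. On $T^wV_\chi$, Frobenius acts by $\Theta_\chi$ on each factor $V_\chi$ and by its contragredient on each factor $V_{\bar\chi}=V_\chi^\vee$. This proves the first claim, and shows that $\Theta_\chi D_w=D_w$ for all $w$. So $\Theta_\chi^{\pm1}G_\chi\Theta_\chi^{\mp1}$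 fixes every $D_w$ pointwise, and is contained in $G_\chi$ by (T4).
\end{proof}

\section{Two congruences modulo $p$}\label{sec:padic}

The two lemmas of this section produce characters whose Frobenius is not of finite order, first on the determinant and then modulo scalars. We do not exhibit such a character. Instead we sum a character sum over all of $\mathrm{TR}(k)$, against a weight $\bar\chi(y)$, and show that the total is prime to $p$. Orthogonality turns the total into point counts, and the free parameter $y$ lets us make the counts generic.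

Suppose $f$ splits over $k$. Characters of $T(k)$ are tuples $(\chi_1,\dots,\chi_n)$ of characters of $k^\times$ with product $1$, and their values lie in $\mathbb Z[\zeta_{q-1}]$. Let $\mathfrak p$ be a prime of this ring above $p$. For $\phi\colon T(k)\to\mathbb Z$ put $\hat\phi(\chi)=\sum_z\phi(z)\chi(z)$ and $\phi_\emptyset=\sum_z\phi(z)$, and for $J\ne\emptyset$ and $y\in T(k)$ let $\phi_J(y)$ be the sum of $\phi(z)$ over the $z$ with $z_J\sim y_J$.

\begin{lemma}\label{lem:incl}
$\displaystyle\sum_{\chi\in\mathrm{TR}(k)}\bar\chi(y)\hat\phi(\chi)$ is an integer congruent modulo $p$ to $\displaystyle(-1)^{n-1}\Bigl(\sum_{J\ne\emptyset}\phi_J(y)-\phi_\emptyset\Bigr)$.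
\end{lemma}

\begin{proof}
Let $X_J$ be the set of $\chi$ with $\chi_i=1$ for all $i\notin J$. Expanding $\prod_i(1-\mathbf 1_{\chi_i=1})$ shows that the indicator function of $\mathrm{TR}(k)$ is $\sum_J(-1)^{n-|J|}\mathbf 1_{X_J}$. The set $X_\emptyset$ consists of the trivial character. For $J\ne\emptyset$, $X_J$ is the dual of $(k^\times)^J/k^\times$, so $\sum_{\chi\in X_J}\bar\chi(y)\chi(z)$ is $(q-1)^{|J|-1}$ if $z_J\sim y_J$ and $0$ otherwise. The sum is therefore $(-1)^n\phi_\emptyset+\sum_{J\ne\emptyset}(-1)^{n-|J|}(q-1)^{|J|-1}\phi_J(y)$. Reduce modulo $p$.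
\end{proof}

In both proofs below we choose $y_1,\dots,y_n\in\bar k^\times$, let $k_{m_0}$ contain all $a_i$ and $y_i$, take a multiple $m$ of $m_0$, and rename $k_m$ as $k$.

\begin{lemma}\label{lem:det}
There is $m_0\ge1$ such that for every multiple $m$ of $m_0$, some $\chi\in\mathrm{TR}(k_m)$ has $\det\Theta_\chi$ not a root of unity.
\end{lemma}

\begin{proof}
Choose $y_1,\dots,y_n\in\bar k^\times$ with $s_J=\sum_{j\in J}c_jy_j\ne0$ for all $J\ne\emptyset$; choosing them in order, each $y_i$ must avoid finitely many values. Apply Lemma~\ref{lem:incl} to the indicator function $\phi$ of $W_N(k)$, so that $\hat\phi(\chi)=\nu_\chi$.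

Let $e_r$ be the number of solutions in $(k^\times)^r$ of a linear equation with $r$ nonzero coefficients and nonzero right side. Choose the first $r-1$ unknowns freely; the last is determined, and is nonzero unless the first $r-1$ already solve the shorter equation. So $e_0=0$ and $e_r=(q-1)^{r-1}-e_{r-1}$, and by induction $e_r\equiv(-1)^{r-1}r\pmod p$.

If $z_J\sim y_J$, scale $z$ so that $z_j=y_j$ on $J$; the equation of $W_N$ becomes $\sum_{i\notin J}c_iz_i=-s_J$. So $\phi_J(y)=e_{n-|J|}$. Scaling $z_1=1$ gives $\phi_\emptyset=e_{n-1}\equiv(-1)^n(n-1)$. From $\sum_{r=0}^n(-1)^{r-1}r\binom nr=0$ we get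
\[
\sum_{J\ne\emptyset}\phi_J(y)-\phi_\emptyset\equiv\sum_{r=0}^{n-1}(-1)^{r-1}r\binom nr-(-1)^n(n-1)=(-1)^nn-(-1)^n(n-1)=(-1)^n .
\]
Hence $\sum_{\chi\in\mathrm{TR}(k)}\bar\chi(y)\nu_\chi\equiv-1\pmod p$, and some $\chi\in\mathrm{TR}(k)$ has $\nu_\chi\notin\mathfrak p$. If $(\det\Theta_\chi)^e=1$ with $e\ge1$, Lemma~\ref{lem:L} gives $\nu_\chi^{2e}=q^{Ne}\in\mathfrak p$, a contradiction.
\end{proof}

For $n=3$ the exact sum in this proof is $-(q-2)+3(q-2)-3(q-1)=-q-1$.

\begin{lemma}\label{lem:trace}
Let $n\ge4$. For some $m$ and some $\chi\in\mathrm{TR}(k_m)$, the number $\operatorname{tr}(\Theta_\chi)\operatorname{tr}(\Theta_\chi^{-1})$ is not an algebraic integer.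
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:coh} the number is $\tau_\chi\tau_{\bar\chi}/q\in\mathbb Q(\zeta_{q-1})$. If it is an algebraic integer, it lies in $\mathbb Z[\zeta_{q-1}]$, and $\tau_\chi\tau_{\bar\chi}\in\mathfrak p$. Let $\phi(z)$ be the number of $(x,x')\in C(k)^2$ with $x/x'=z$, so that $\hat\phi(\chi)=\tau_\chi\tau_{\bar\chi}$. By Lemma~\ref{lem:incl} it suffices to find $y$ for which
\[
\beta(y)=\sum_{J\ne\emptyset}\phi_J(y)-\phi_\emptyset\not\equiv0\pmod p .
\]
Here $\phi_J(y)$ counts the $(x,x')\in C(k)^2$ with $(x/x')_J\sim y_J$, and $\#C(k)=q+1-n$.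

\emph{Conditions on $y$.} For $j\ne l$ let $g_{jl}(x)=(a_j-x)/(a_l-x)$, a M\"obius map with $g_{jl}(a_j)=0$, $g_{jl}(a_l)=\infty$, $g_{jl}(\infty)=1$. We impose:
\begin{enumerate}
\item[(i)] $y_j/y_l\ne g_{jl}(a_r)/g_{jl}(a_s)$ for all $j\ne l$ and all $r,s\notin\{j,l\}$. Taking $r=s$ shows that the $y_i$ are distinct. So for $|J|=3$ there is a unique $\varphi_J\in PGL_2(k)$ with $\varphi_J(a_j)=y_j$ for $j\in J$.
\item[(ii)] $\varphi_J(a_r)\notin\{0,\infty\}$ for all $|J|=3$ and all $r$.
\end{enumerate}
Call $J$ with $|J|\ge4$ \emph{matched} if some M\"obius map sends $a_j$ to $y_j$ for all $j\in J$.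

\emph{The counts.} If $|J|=1$ the condition is empty, so $\phi_J(y)=\phi_\emptyset\equiv(n-1)^2$.

If $J=\{j,l\}$ the condition is $g_{jl}(x)=(y_j/y_l)\,g_{jl}(x')$, that is, $x=\rho(x')$ for a $\rho\in PGL_2(k)$ that fixes $a_j$ and $a_l$. We count the $x'\in\mathbb P^1(k)$ outside $\mathcal A\cup\rho^{-1}\mathcal A$. An equality $\rho(a_s)=a_r$ with $r,s\notin J$ is excluded by (i), so $\mathcal A\cap\rho^{-1}\mathcal A=\{a_j,a_l\}$ and the union has $2n-2$ elements. Thus $\phi_J(y)=q+3-2n\equiv3-2n$.

If $|J|\ge3$, pairs with $x=x'$ do not occur because the $y_j$ are distinct, and Lemma~\ref{lem:mobius} applies. A M\"obius map with the required values must be $\varphi_{J'}$ for any triple $J'\subset J$, and its zero and pole lie outside $\mathcal A$ by (ii). So $\phi_J(y)=1$ for $|J|=3$, and for $|J|\ge4$ it is $1$ or $0$ according as $J$ is matched or not. Subsets of size $4$ of a matched set are matched.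

If no $4$-set is matched, then
\begin{align*}
\beta(y)&\equiv(n-1)^3+\binom n2(3-2n)+\binom n3=\frac{n-1}6\bigl(6(n-1)^2+3n(3-2n)+n(n-2)\bigr)\\
&=\frac{(n-1)(n^2-5n+6)}6=\binom{n-1}3 .
\end{align*}
If exactly one $4$-set is matched, no larger set is matched, since a larger set contains several $4$-sets; so $\beta(y)\equiv\binom{n-1}3+1$. One of these two consecutive integers is prime to $p$. It remains to realize both situations.

\emph{Extending a partial choice.} Suppose $y_1,\dots,y_{i-1}$ satisfy (i) for all pairs and (ii) for all triples in $\{1,\dots,i-1\}$. We claim that all but finitely many $y_i\in\bar k^\times$ preserve this for $\{1,\dots,i\}$ and leave every $4$-set with largest element $i$ unmatched. Condition (i) for a pair containing $i$ excludes finitely many values. Condition (ii) for $J=\{j,l,i\}$ is automatic for $r\in J$. If it fails for some $r\notin J$, then $\varphi_J$ is the M\"obius map with $a_j\mapsto y_j$, $a_l\mapsto y_l$ and $a_r\mapsto0$ or $\infty$, and $y_i$ is its value at $a_i$; this excludes finitely many values. A $4$-set $J'\cup\{i\}$ is matched only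 if $y_i=\varphi_{J'}(a_i)$.

Starting from $i=1$ we obtain $y$ with no matched $4$-set. For the second situation, fix $x'\in C(\bar k)$, take $x\in C(\bar k)$, put $\varphi=(X-x)/(X-x')$ and $y_j=\varphi(a_j)$ for $j\le4$. Then $y_j/y_l=g_{jl}(x)/g_{jl}(x')$, and $g_{jl}$ is injective, so (i) holds for the pairs in $\{1,2,3,4\}$ for all but finitely many $x$. For such $x$ we have $x\neq x'$, and $\varphi_J=\varphi$ for the triples $J\subset\{1,2,3,4\}$, so (ii) holds for them. Extend the choice to $y_5,\dots,y_n$. Then $\{1,2,3,4\}$ is the only matched $4$-set.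
\end{proof}

For $n=3$ there are no $4$-sets and $\binom{n-1}3=0$, as it must be, since then $\tau_\chi\tau_{\bar\chi}=q$.

\section{The group is $GL(V_\chi)$}\label{sec:GL}

\subsection{The fourth moment}

\begin{lemma}\label{lem:fourth}
Let $N\ge2$ and let $\chi$ be totally ramified. The space $\mathfrak{sl}(V_\chi)$ of traceless endomorphisms is an irreducible representation of $G_\chi$ under conjugation.
\end{lemma}

\begin{proof}
Write $\pi=\pi_{++}$, $V=V_\chi$, $G=G_\chi$. By Lemma~\ref{lem:sym}, $\pi$ is finite with image $W_2$, so $P_{++}=\pi_*\overline{\mathbb Q}_\ell[2](1)$ is perverse and self-dual. We decompose it over $\bar k$.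

Let $F$ be perverse and supported on a proper closed subset of $W_2$. Then $\pi^!F\in{}^pD^{\ge0}$ by (P3), and it is supported on a closed $Z\subset C^2$ with $\dim Z\le1$. Since $\overline{\mathbb Q}_{\ell,Z}[2]\in{}^pD^{\le-1}(Z)$, adjunction gives $\operatorname{Hom}(\pi_*\overline{\mathbb Q}_\ell[2],F)=\operatorname{Hom}(\overline{\mathbb Q}_\ell[2],\pi^!F)=0$. So $P_{++}$ has no nonzero quotient supported on a proper closed subset of $W_2$, and by duality no such subobject. The same holds for its two eigenobjects under the transposition in $\mathfrak S_{++}=S_2$.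

Let $U\subset W_2$ be the dense open set of classes of quadratic polynomials with distinct roots. Over $U$, the map $\pi$ is given in coordinates by $(x,x')\mapsto(x+x',xx')$, with Jacobian determinant $x-x'\ne0$. So in every characteristic it is an \'etale double cover, and $\pi^{-1}(U)$ is connected. The two eigenobjects restrict on $U$ to shifted lisse sheaves of rank one. One is constant; the other has no nonzero global section, because $H^0(\pi^{-1}(U),\overline{\mathbb Q}_\ell)$ is one-dimensional. By (P2) the eigenobjects are simple and not isomorphic. The functor $\omega_\chi$ sends them to $\operatorname{Sym}^2V$ and $\Lambda^2V$, both nonzero because $N\ge2$, so neither lies in $\mathcal E$. By Lemma~\ref{lem:hom},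
\[
2=\dim\operatorname{End}_G(V\otimes V)=\dim(V^{\otimes2}\otimes V^{\vee\otimes2})^G=\dim\operatorname{End}_G(V\otimes V^\vee).
\]
The representation $V\otimes V^\vee=\mathbf 1\oplus\mathfrak{sl}(V)$ is semisimple, with both summands nonzero, so both are irreducible.
\end{proof}

\subsection{Powers of the determinant}

For an integer $b\ne0$ let $w(b)$ be the word consisting of $N|b|$ letters $+$ if $b>0$, or $N|b|$ letters $-$ if $b<0$. Let $\mathfrak a_b\in\mathbb Q[S_N^{|b|}]\subset\mathbb Q[S_{N|b|}]$ be the product of the $|b|$ antisymmetrizing idempotents, and put $\Delta_b=\mathfrak a_bQ_{w(b)}$. This is a perverse sheaf defined over $k$. Over $\bar k$ it is $\mathfrak a_bM_{w(b)}\oplus\mathfrak a_bE_{w(b)}$, because $M_{w(b)}$ and $E_{w(b)}$ have no common constituent; so it is an object of $\mathcal T$. For totally ramified $\chi$, $\omega_\chi(\Delta_b)=\mathfrak a_bT^{w(b)}V_\chi$ is the line $(\Lambda^NV_\chi)^{\otimes b}$, on which $g\in G_\chi$ acts by $\det(g)^b$ and Frobenius by $\det(\Theta_\chi)^b$.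

\begin{lemma}\label{lem:Delta}
For $b\ne0$ and $y\in T(\bar k)$, the object $\Delta_b$ is not isomorphic to $\delta_y$ in $\mathcal D/\mathcal D_{\mathcal E}$.
\end{lemma}

\begin{proof}
Suppose it is. By Lemma~\ref{lem:hom}, $\mathfrak a_bM_{w(b)}\cong\delta_y$ as perverse sheaves, so $D'=\operatorname{Hom}(\delta_y,\Delta_b)$ is a line and $D'\otimes\delta_y\to\Delta_b$ has negligible cone. Choose a multiple $m$ of the $m_0$ of Lemma~\ref{lem:det} with $y\in T(k_m)$. Then $\operatorname{Frob}_{k_m}$ acts on $D'$ by a scalar $\beta$ that involves no character. For $\chi\in\mathrm{TR}(k_m)$, apply $\omega_\chi$ to $D'\otimes\delta_y\to\Delta_b$ and compare Frobenius actions: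
\[
\beta\,\chi(y)=\det(\Theta_\chi)^b .
\]
The same holds for $\bar\chi\in\mathrm{TR}(k_m)$, and $\det\Theta_{\bar\chi}=(\det\Theta_\chi)^{-1}$. Multiplying the two equations gives $\beta^2=1$. So $\det\Theta_\chi$ is a root of unity for every $\chi\in\mathrm{TR}(k_m)$, which contradicts Lemma~\ref{lem:det}.
\end{proof}

\subsection{Determination of the group}

\begin{proposition}\label{prop:GL}
For every totally ramified $\chi$, $G_\chi=GL(V_\chi)$.
\end{proposition}

\begin{proof}
The pairs $(G_\chi,V_\chi)$ are all isomorphic, so we may choose $\chi$. Write $V=V_\chi$, $G=G_\chi$, $\Theta=\Theta_\chi$.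

\emph{Step 1: $SL(V)\subset G$.} For $N=1$ there is nothing to prove. Let $N\ge2$, so $n\ge4$, and take $\chi$ as in Lemma~\ref{lem:trace}. The projection of $\operatorname{Lie}G$ to $\mathfrak{sl}(V)$ along the scalars is $G$-stable, so by Lemma~\ref{lem:fourth} it is $0$ or $\mathfrak{sl}(V)$.

Suppose it is $0$. Then the identity component of $G$ consists of scalars, and the image $PG$ of $G$ in $PGL(V)$ is finite. Its centralizer in $PGL(V)$ is trivial: if $g_0\in GL(V)$ represents an element of the centralizer, the line spanned by $g_0$ in $\operatorname{End}(V)=\mathbf 1\oplus\mathfrak{sl}(V)$ is $G$-stable, and the only such line is the scalars, as $\mathfrak{sl}(V)$ is irreducible of dimension at least $3$. So the normalizer of $PG$ in $PGL(V)$ embeds in the finite group $\operatorname{Aut}(PG)$. By Proposition~\ref{prop:inv} the image of $\Theta$ lies in this normalizer, so conjugation by $\Theta$ on $\operatorname{End}(V)$ has finite order. Its trace $\operatorname{tr}(\Theta)\operatorname{tr}(\Theta^{-1})$ is then a sum of roots of unity, contrary to the choice of $\chi$.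

So the projection is $\mathfrak{sl}(V)$, that is, $\operatorname{Lie}G$ and the scalars span $\mathfrak{gl}(V)$. Then $[\operatorname{Lie}G,\operatorname{Lie}G]=[\mathfrak{gl}(V),\mathfrak{gl}(V)]=\mathfrak{sl}(V)$, so $\mathfrak{sl}(V)\subset\operatorname{Lie}G$. In characteristic $0$ the group $G\cap SL(V)$ has Lie algebra $\operatorname{Lie}G\cap\mathfrak{sl}(V)=\mathfrak{sl}(V)$; as $SL(V)$ is connected, $SL(V)\subset G$.

\emph{Step 2: the determinant.} A closed subgroup containing $SL(V)$ is the preimage under $\det$ of a closed subgroup of $\mathbb G_m$. If $G\ne GL(V)$, then $\det^e$ is trivial on $G$ for some $e\ge1$. So $\omega_\chi(\Delta_e)$ is the trivial representation and $\Delta_e\cong\delta_1$ in $\mathcal T$, against Lemma~\ref{lem:Delta}.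
\end{proof}

\begin{corollary}\label{cor:D}
\begin{enumerate}
\item[(a)] For $\chi\in\mathrm{TR}(k)$ we have $D_w\cong(T^wV_\chi)^{GL(V_\chi)}$, equivariantly for $\mathfrak S_w$. If $\mathrm{TR}(k)\neq\emptyset$, then $\operatorname{Frob}_k$ acts trivially on $D_w$.
\item[(b)] If $y\in T(\bar k)$ and $y\ne1$, then $\delta_y$ is not a constituent of any $Q_w$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) Combine Propositions~\ref{prop:inv} and~\ref{prop:GL}: Frobenius acts through $\Theta_\chi\in GL(V_\chi)$, which fixes the invariants.

(b) If $\delta_y$ occurs in $Q_w$, it occurs in $M_w$ by Lemma~\ref{lem:negl}(d). So it is an object of $\mathcal T$, not isomorphic to $\delta_1$ by Lemma~\ref{lem:hom}, and $\omega_\chi(\delta_y)=(\mathcal L_\chi)_y$ is a line. The one-dimensional representations of $GL(V_\chi)$ are the $\det^b$, so $\delta_y\cong\Delta_b$ in $\mathcal T$ with $b\ne0$. This contradicts Lemma~\ref{lem:Delta}.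
\end{proof}

\section{Uniform bounds and the end of the proof}\label{sec:end}

\subsection{Betti numbers}

\begin{lemma}\label{lem:betti}
There is $c_1=c_1(n,l)$ such that for all $(k,f)$, all words $w$ of length $l$ and all $y\in T(\bar k)$,
\[
\sum_i\dim\mathcal H^i(A_w)_y\le c_1,\qquad\sum_i\dim H^i_c(T_{\bar k},A_w)\le c_1 .
\]
\end{lemma}

\begin{proof}
We ignore twists. By proper base change $(P_w)_y=R\Gamma_c(\pi_w^{-1}(y),\overline{\mathbb Q}_\ell)[l]$. Stratify the fiber by the set $I$ of indices $i$ with $x_i\ne\infty$, and let $(y_1,\dots,y_n)$ be coordinates of $y$. The stratum for $I$ is the closed subset of $\mathbb A^{|I|+2}$, with coordinates $(x_i)_{i\in I},c,v$, defined by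
\[
v\,c\prod_{i\in I}f(x_i)=1,\qquad\prod_{i\in I,\ \varepsilon_i=+}(a_j-x_i)=c\,y_j\prod_{i\in I,\ \varepsilon_i=-}(a_j-x_i)\quad(1\le j\le n).
\]
Indeed the first equation says that $c\neq0$ and $x_i\in C$, and it determines $v$; the others say that $\pi_w(x)=y$, and they determine $c$. These are $n+1$ equations of degree at most $nl+2$ in at most $l+2$ variables. By (B) and the excision sequences for the $2^l$ strata, $\sum_i\dim\mathcal H^i(P_w)_y\le c_2$ for some $c_2=c_2(n,l)$.

For $j>0$, Lemma~\ref{lem:perv} gives ${}^pH^j(P_w)=L_j[d]$ with $L_j$ lisse, of rank equal to the length $\ell_j$. On a dense open set $A_w$ is also a lisse sheaf shifted by $d$, and there $\mathcal H^{j-d}(P_w)=L_j$. So $\sum_{j>0}\ell_j\le c_2$, and every stalk of ${}^p\tau^{\ge1}P_w$ has total dimension at most $c_2$. The triangle $A_w\to P_w\to{}^p\tau^{\ge1}P_w$ bounds the stalks of $A_w$ by $2c_2$. Next, $R\Gamma_c(T_{\bar k},P_w)=R\Gamma_c(C_{\bar k},\overline{\mathbb Q}_\ell)^{\otimes l}[l]$ has total dimension $n^l$, since $H^1_c$ and $H^2_c$ of $C$ have dimensions $n-1$ and $1$; and $R\Gamma_c(T_{\bar k},\overline{\mathbb Q}_\ell)$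 has total dimension $2^d$. The same triangle bounds the second sum by $n^l+2^dc_2$.
\end{proof}

\subsection{The Fourier identity}

Fix partitions $\lambda$ of $r$ and $\mu$ of $s$, let $l=r+s$, and let $w$ be the word with $r$ letters $+$ followed by $s$ letters $-$. Let $\sigma=(\sigma_1,\sigma_2)\in S_r\times S_s=\mathfrak S_w$ have cycle types $\lambda$ and $\mu$. Put $h=\int_{U(N)}p_\lambda\overline{p_\mu}\,dg$, so $|h|\le N^l$. For characters $\chi$ and points $y$ of $T(k)$ define
\[
a(\chi)=\sum_i(-1)^i\operatorname{Tr}\bigl(\operatorname{Frob}_k\sigma\mid H^i\omega_\chi(A_w)\bigr),\qquad t(y)=\sum_i(-1)^i\operatorname{Tr}\bigl(\operatorname{Frob}_k\sigma\mid\mathcal H^i(A_w)_y\bigr).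
\]
The automorphism $\sigma$ has finite order and commutes with Frobenius, so the eigenvalues of $\operatorname{Frob}_k\sigma$ have the absolute values of those of $\operatorname{Frob}_k$. It also splits $A_w$, over $k$, into eigenobjects. The trace formula for each eigenobject gives $a(\chi)=\sum_{z\in T(k)}\chi(z)t(z)$, and orthogonality gives
\begin{equation}\label{eq:fourier}
\sum_\chi\bar\chi(y)\,a(\chi)=\#T(k)\,t(y)\qquad(y\in T(k)).
\end{equation}

The permutation $\sigma$ is what produces power sums: for an endomorphism $g$ of $V$, the trace of $g^{\otimes r}\sigma_1$ on $V^{\otimes r}$ is $p_\lambda(g)$, since a cycle of length $e$ contributes $\sum g_{i_1i_2}g_{i_2i_3}\cdots g_{i_ei_1}=\operatorname{tr}(g^e)$. So Proposition~\ref{prop:AQ}(a) and Lemma~\ref{lem:coh} give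
\begin{equation}\label{eq:a}
a(\chi)=p_\lambda(\Theta_\chi)\,p_\mu(\Theta_{\bar\chi}),\qquad|a(\chi)|\le N^l\qquad(\chi\ne1),
\end{equation}
and $a(\chi)=p_\lambda(\theta_{k,f,\chi})\overline{p_\mu(\theta_{k,f,\chi})}$ for $\chi\in\mathrm{TR}(k)$.

The trivial character is now harmless. By (P1), $\mathcal H^{-j}(A_w)$ has support of dimension at most $j$, and it vanishes for $j>d$. It contributes to $H^i_c(T_{\bar k},A_w)$ only for $i\le2j-j\le d$. By (W1), $H^i_c(T_{\bar k},A_w)$ has weights at most $i$. With Lemmas~\ref{lem:betti} and~\ref{lem:chars}(c),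
\begin{equation}\label{eq:a1}
|a(1)|\le c_1q^{d/2}\le c_1q^{d-1}=O_{n,l}\bigl(\#T(k)/q\bigr),
\end{equation}
where the middle inequality uses $d\ge2$.

\subsection{The stalks}

\begin{lemma}\label{lem:stalk}
Let $q\ge2n+1$. Then $|t(1)-h|\le2c_1q^{-1/2}$, and $|t(y)|\le2c_1q^{-1/2}$ for $y\in T(k)$ with $y\ne1$.
\end{lemma}

\begin{proof}
Since $A_w$ is perverse of weight $\le0$, $\mathcal H^{-i}(A_w)_y$ vanishes for $i<0$ and has weights at most $-i$. By Lemma~\ref{lem:betti} the terms with $i\ge1$ contribute at most $c_1q^{-1/2}$ in total. For $i=0$ consider the exact sequence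
\[
\mathcal H^0(A'_w)_y\to\mathcal H^0(A_w)_y\to\mathcal H^0(Q_w)_y\to\mathcal H^1(A'_w)_y=0,
\]
which is compatible with $\operatorname{Frob}_k$ and $\sigma$. The image of the first map has dimension at most $c_1$ and weights at most $-1$, so it contributes at most $c_1q^{-1/2}$. By (W4) and (P2), only the summands $\delta_y$ of $Q_w$ contribute to $\mathcal H^0(Q_w)_y$. For $y\ne1$ there are none, by Corollary~\ref{cor:D}(b). For $y=1$ the map $D_w\otimes\delta_1\to Q_w$ identifies $\mathcal H^0(Q_w)_1$ with $D_w$. As $\mathrm{TR}(k)\ne\emptyset$ by Lemma~\ref{lem:chars}(c), Corollary~\ref{cor:D}(a) shows that the trace of $\operatorname{Frob}_k\sigma$ on $D_w$ is the trace of $\sigma$ on $(V^{\otimes r}\otimes V^{\vee\otimes s})^{GL(V)}$, where via $\iota$ we take $V=\mathbb C^N$. The group $U(N)$ is Zariski dense in $GL(V)$, so it has the same invariants, and averaging over $U(N)$ is a projector onto them that commutes with $\sigma$. Hence this trace is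
\[
\int_{U(N)}\operatorname{Tr}\bigl(g\sigma\mid V^{\otimes r}\otimes V^{\vee\otimes s}\bigr)\,dg=\int_{U(N)}p_\lambda(g)\,p_\mu(g^{-1})\,dg=h .\qedhere
\]
\end{proof}

\subsection{Proof of Theorems \ref{thm:main} and \ref{thm:more}(a)}

Theorem~\ref{thm:main} follows from the case $H=\{1\}$ of Theorem~\ref{thm:more}(a), whose hypothesis then reads $q\ge2n+1$. So let $H$ and $\eta$ be as in Theorem~\ref{thm:more}(a); the bound $1\le\#H\le(q-1)/(2n)$ forces $q\ge2n+1$. All implied constants depend only on $n,\lambda,\mu$. The function $\chi\mapsto(\#H)^{-1}\sum_{y\in H}\eta(y)\bar\chi(y)$ is the indicator of $\chi|_H=\eta$. By \eqref{eq:fourier} and Lemma~\ref{lem:stalk},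
\[
\sum_{\chi|_H=\eta}a(\chi)=\frac{\#T(k)}{\#H}\sum_{y\in H}\eta(y)\,t(y)=\frac{\#T(k)}{\#H}\bigl(h+O(\#H\,q^{-1/2})\bigr).
\]
By Lemma~\ref{lem:chars}(c), \eqref{eq:a} and \eqref{eq:a1}, the characters outside $\mathrm{TR}(k)$ contribute $O(\#T(k)/q)$ to the left side, which is $\frac{\#T(k)}{\#H}O(\#H/q)$. So the same formula holds for the sum over $X=\{\chi\in\mathrm{TR}(k):\chi|_H=\eta\}$. Exactly $\#T(k)/\#H$ characters of $T(k)$ restrict to $\eta$, so
\[
\frac{\#T(k)}{\#H}\ \ge\ \#X\ \ge\ \frac{\#T(k)}{\#H}\Bigl(1-\frac{n\,\#H}{q-1}\Bigr)\ \ge\ \frac{\#T(k)}{2\,\#H}.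
\]
Thus $X\neq\emptyset$ and $\#T(k)/(\#H\,\#X)=1+O(\#H/q)\le2$. Dividing by $\#X$, and using $|h|\le N^l$, we find that the average of $a(\chi)=p_\lambda(\theta_{k,f,\chi})\overline{p_\mu(\theta_{k,f,\chi})}$ over $X$ is $h+O(\#H\,q^{-1/2})$. If $\#H=o(\sqrt q)$ along a sequence, the hypothesis on $\#H$ holds for large $q$ and the error tends to $0$, so the argument of Corollary~\ref{cor:conj} gives equidistribution. \qed

\begin{thebibliography}{BBD}

\bibitem[BBD]{BBD}
Beilinson, Bernstein and Deligne, \emph{Faisceaux pervers}.

\bibitem[D]{D}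
Deligne, \emph{Weil II}.

\bibitem[H]{H}
Deligne, \emph{Hodge cycles on abelian varieties}, LNM 900.

\bibitem[DM]{DM}
Deligne and Milne, \emph{Tannakian categories}, LNM 900.

\bibitem[K]{K}
Katz, \emph{Sums of Betti numbers in arbitrary characteristic}, Finite Fields Appl. 7 (2001).

\bibitem[KR]{KR}
\emph{On a question of Keating and Rudnick},
\texttt{https://web.math.princeton.edu/\textasciitilde{}nmk/dirichlet32.pdf}.

\end{thebibliography}
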